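
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Bounded transport in tilings\\ without weakly pattern equivariant transport}


\begin{abstract}
Suppose that two mass distributions on a tiling are each determined by local patterns, and that one can be turned into the other by moving bounded amounts of mass over bounded distances. Can the movement itself be chosen weakly pattern equivariant, that is, computable from local patterns up to any prescribed uniform error? It was conjectured that the answer is yes for repetitive, uniquely ergodic tilings. We show that the answer is yes in dimension $1$ and no in every dimension $n\ge 2$. The obstruction is that a weakly pattern equivariant flow has uniform means, so the charge that it deposits, tested against a smooth bump of size $N$, is $o(N^{n-1})$, while for a bounded flow it can be of order $N^{n-1}$. Our tilings attain this order at infinitely many scales. We also show that bounded transport is equivalent to the existence of uniformly bounded strongly pattern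 equivariant transports with arbitrarily small uniform error.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $T$ be a tiling of $\mathbb R^n$: a locally finite cover by tiles with pairwise disjoint interiors. Tiles are compact sets that are closures of their nonempty interiors; for $n=1$ we take them to be closed intervals. They may carry labels, and translates of tiles and of patches keep the labels. Suppose that each tile carries some mass, by a rule that can be read off from the tiling near that tile, and suppose that a second such rule is given. If the first distribution of mass can be rearranged into the second without moving anything far, can the rearrangement also be done by a rule that reads only the nearby tiling? We first make this precise.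

For $R>0$ the \emph{$R$-patch} of a tile $t$ is the set of all tiles of $T$ at distance at most $R$ from $t$. We assume throughout that $T$ has \emph{finite local complexity} (FLC): for each $R$ there are only finitely many $R$-patches up to translation. The tiling is \emph{repetitive} if for every finite patch $P$ of $T$ there is $G$ such that every ball of radius $G$ contains a translate of $P$ belonging to $T$, and \emph{aperiodic} if $T+p=T$ only for $p=0$. The \emph{hull} $\Omega$ of $T$ is the closure of the set of translates of $T$, in the topology in which two tilings are close if, after a small translation, they agree on a large ball about the origin. By FLC it is compact, and every finite patch of a tiling in $\Omega$ is a translate of a patch of $T$; likewise every $R$-patch of a tile of a tiling in $\Omega$ is a translate of the $R$-patch of a tile of $T$. The tiling is \emph{uniquely ergodic} if $\Omega$ carries exactly one translation-invariant Borel probability measure.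

A \emph{mass distribution} assigns a number $f(t)\ge0$ to each tile $t$. A function $g$ on tiles is \emph{strongly pattern equivariant} (sPE) if for some $R$ we have $g(t)=g(t')$ whenever the translation taking $t$ to $t'$ takes the $R$-patch of $t$ to the $R$-patch of $t'$. It is \emph{weakly pattern equivariant} (wPE) if it is a uniform limit of sPE functions. An observer who sees only a fixed distance can evaluate an sPE function exactly; a wPE function can be evaluated up to any prescribed error, if the observer is allowed to see far enough.

A \emph{transport} from $f_1$ to $f_2$ consists of numbers $m(t,t')\ge0$, the mass sent from $t$ to $t'$, such that for each $t$ only finitely many of the $m(t,t')$ and $m(t',t)$ are nonzero and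
\begin{equation}\label{eq:balance}
f_2(t)=f_1(t)-\sum_{t'}m(t,t')+\sum_{t'}m(t',t)\qquad\text{for every tile }t .
\end{equation}
It is \emph{bounded} if there is a constant $C$ such that $m(t,t')\le C$ always and $m(t,t')=0$ when the distance between $t$ and $t'$ exceeds $C$. An sPE (respectively wPE) transport is a bounded transport for which $(t,t')\mapsto m(t,t')$ is sPE (respectively wPE), where pattern equivariance refers to the patch around $t$, and $t'$ is recorded by its position relative to $t$. Explicitly, a function $m(t,t')$ that vanishes for $\operatorname{dist}(t,t')>C$ is sPE if there is $R\ge C$ such that, whenever the translation by $u$ takes the $R$-patch of a tile $t$ to the $R$-patch of the tile $t+u$, we have $m(t+u,t'+u)=m(t,t')$ for all $t'$ with $\operatorname{dist}(t,t')\le C$. (Such a $t'$ lies in the $R$-patch of $t$, so $t'+u$ is a tile.) It is wPE if it is a uniform limit of such functions with the same $C$; setting an sPE function of pairs equal to $0$ for $\operatorname{dist}(t,t')>C$ keeps it sPE, so fixing $C$ is no restriction.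

Thus every sPE transport is wPE and every wPE transport is bounded. A given bounded transport between sPE mass distributions need not be wPE. The following conjecture, stated in \cite{BTT}, asks whether it can always be replaced by one that is.

\begin{conjecture}[\cite{BTT}]
Let $f_1$ and $f_2$ be sPE mass distributions for a repetitive and uniquely ergodic tiling $T$. If there exists a bounded transport from $f_1$ to $f_2$, then there exists a (possibly different) wPE transport from $f_1$ to $f_2$.
\end{conjecture}

In \cite{BTT} the tiling $T$ is also assumed to be aperiodic and FLC; our counterexample has these properties as well.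

There are two reasons to expect a positive answer. In dimension $1$ it is correct (Theorem~\ref{thm:one}). In any dimension, given a bounded transport, one can average it over many places where the tiling looks alike; this produces a local rule that performs the required rearrangement up to an error as small as we like (Theorem~\ref{thm:approx}). What this does not give is uniform convergence of the local rules as the error goes to $0$, and for $n\ge2$ that is where the conjecture fails.

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $n\ge2$. There is a tiling $T$ of $\mathbb R^n$ by labeled unit cubes $z+[0,1]^n$, $z\in\mathbb Z^n$, with three labels, which has FLC and is repetitive, uniquely ergodic and aperiodic, and there are sPE mass distributions $f_1\equiv1$ and $f_2$ with values in $\{0,1,2\}$ such that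
\begin{enumerate}
\item[(a)] there is a bounded transport from $f_1$ to $f_2$ with $m\in\{0,1\}$ which moves mass only from a cube to its neighbor in direction $e_1$;
\item[(b)] there is no wPE transport from $f_1$ to $f_2$. More strongly, there is no bounded transport $m$ from $f_1$ to $f_2$ for which all the functions $z\mapsto m(z,z+v)$, $v\in\mathbb Z^n$, have uniform means.
\end{enumerate}
\end{theorem}

To define uniform means, choose for every tile $t$ a \emph{control point} $x_t$ in its interior, in such a way that $x_{t+u}=x_t+u$ whenever $t$ and $t+u$ are tiles. For the cube at $z$ we take $x_z=z+(\frac12,\dots,\frac12)$. A function $g$ on tiles has \emph{uniform mean} $\bar g$ if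
\[
\sup_{a\in\mathbb R^n}\Big|L^{-n}\sum_{x_t\in a+[0,L)^n}g(t)-\bar g\Big|\longrightarrow0\qquad(L\to\infty,\ L\in\mathbb N).
\]
For cubes these are the averages over all lattice cubes of side $L$.

The following theorem contains the obstruction.

\begin{theorem}\label{thm:necessary}
Let $T$ be an FLC, uniquely ergodic tiling of $\mathbb R^n$, let $f_1,f_2$ be mass distributions on $T$, and let $h=f_2-f_1$. If there is a wPE transport from $f_1$ to $f_2$, then for every $\Phi\in C_c^2(\mathbb R^n)$
\[
\sup_{a\in\mathbb R^n}\Big|\sum_t\Phi\Big(\frac{x_t-a}N\Big)h(t)\Big|=o(N^{n-1})\qquad(N\to\infty).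
\]
If there is only a bounded transport, the left side is $O(N^{n-1})$. For $n\ge2$, ``$O$'' cannot be improved to ``$o$'' in the latter statement.
\end{theorem}

\begin{theorem}\label{thm:one}
Let $T$ be a repetitive FLC tiling of $\mathbb R$ by closed intervals, and let $f_1,f_2$ be sPE mass distributions. If a bounded transport from $f_1$ to $f_2$ exists, then a wPE transport from $f_1$ to $f_2$ exists.
\end{theorem}

Hence the conjecture holds in dimension $n$ if and only if $n=1$. In every dimension it holds in an approximate sense.

\begin{theorem}\label{thm:approx}
Let $T$ be any FLC tiling of $\mathbb R^n$ and $f_1,f_2$ sPE mass distributions. The following are equivalent.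
\begin{enumerate}
\item[(1)] There is a bounded transport from $f_1$ to $f_2$.
\item[(2)] There is $C$ such that for each $\varepsilon>0$ there is a non-negative sPE function $m_\varepsilon(t,t')\le C$ which vanishes when $\operatorname{dist}(t,t')>C$ and satisfies
\[
\sup_t\Big|f_1(t)-\sum_{t'}m_\varepsilon(t,t')+\sum_{t'}m_\varepsilon(t',t)-f_2(t)\Big|\le\varepsilon .
\]
\end{enumerate}
\end{theorem}

Section~\ref{sec:obstruction} explains the obstruction on one block and proves the two estimates of Theorem~\ref{thm:necessary}. Section~\ref{sec:construction} constructs $T$. Section~\ref{sec:proof} proves Theorem~\ref{thm:main} and, with it, the last claim of Theorem~\ref{thm:necessary}. Section~\ref{sec:labels} replaces the labels by shapes. Sections~\ref{sec:one} and~\ref{sec:approx} prove Theorems~\ref{thm:one} and~\ref{thm:approx}.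

\subsection{Conventions}

By FLC there are finitely many tiles up to translation. Let $D$ bound their diameters, and let $r_0>0$ be such that every tile $t$ contains the ball of radius $r_0$ about $x_t$. These balls have disjoint interiors, so a ball or cube of size $r\ge1$ contains $O(r^n)$ control points, and the points within distance $1$ of the boundary of a cube of side $r\ge1$ include $O(r^{n-1})$ control points. Conversely, the tiles with control point in a ball of radius $r$ cover the concentric ball of radius $r-D$, and tile volumes are bounded; so a ball of radius $r$ contains at least $cr^n$ control points for all large $r$, with a fixed $c>0$. We call $h=f_2-f_1$ the \emph{charge}. The balance~\eqref{eq:balance} says that $h(t)$ is the inflow minus the outflow at $t$.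

\section{The obstruction}\label{sec:obstruction}

\subsection{One block}\label{sec:block}

Take $n=2$, unit squares indexed by $z=(x,y)\in\mathbb Z^2$, and $N$ divisible by $4$. Let $h=-1$ at the points $(0,y)$ and $h=+1$ at the points $(N,y)$, for $0\le y<N$, and $h=0$ elsewhere. One unit of mass has to leave each square on the left side of an $N\times N$ block and arrive on its right side. Moving it along the row one step at a time, with $m(z,z+e_1)=1$ for $0\le x<N$ and $0\le y<N$, does this.

Let $m$ be any transport with charge $h$ that moves mass only in direction $e_1$, and put $u(z)=m(z,z+e_1)$. For a finitely supported function $\varphi$, summation by parts gives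
\begin{equation}\label{eq:parts}
\sum_z\varphi(z)h(z)=\sum_zu(z)\big(\varphi(z+e_1)-\varphi(z)\big).
\end{equation}
If $u$ were constant, the right side would telescope to $0$: \emph{a constant flow has zero divergence}. Now test with a smooth bump at the right side of the block, $\varphi(x,y)=\alpha(x/N)\beta(y/N)$, where $\alpha$ and $\beta$ are fixed smooth functions with values in $[0,1]$, $\alpha$ is supported in $(\frac12,\frac32)$ with $\alpha(1)=1$, and $\beta$ is supported in $(0,1)$ with $\beta=1$ on $[\frac14,\frac34]$. The left side of~\eqref{eq:parts} is $\sum_y\beta(y/N)\ge N/2$.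

Suppose on the other hand that all averages of $u$ over $L\times L$ squares are within $\varepsilon\le 1$ of one constant $\bar u$, for some $L\le N$. On the right of~\eqref{eq:parts} we may replace $u$ by $u-\bar u$. The difference $\varphi(z+e_1)-\varphi(z)$ has size $O(1/N)$ and varies by only $O(L/N^2)$ on an $L\times L$ square, and $O((N/L)^2)$ such squares matter. If $u\le C$ with a fixed $C$, the right side of~\eqref{eq:parts} is therefore at most
\[
O\big((N/L)^2\big)\cdot\Big(\varepsilon L^2\cdot O(1/N)+L^2\cdot O(L/N^2)\Big)=O(\varepsilon N+L).
\]
When $\varepsilon$ is small and $N$ is large compared to $L$, this contradicts the lower bound $N/2$. So a block of side $N$ rules out every flow whose means have come close to a limit at a scale much smaller than $N$.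

Two points should be noted. First, the bump is smooth because the means of $u$ are means over $n$-dimensional cubes; they say nothing about the flow through one given face of a box, and the bump replaces that face by an average over about $N$ parallel faces. Second, a single block, or a periodic array of equal blocks, contradicts nothing: the means may settle at scales beyond its size. A counterexample needs blocks of infinitely many sizes, arranged so that the tiling is still uniquely ergodic.

\subsection{The general statement}

We now allow arbitrary tiles and directions. For a bounded transport $m$ with constant $C$, let $V$ be the set of vectors $x_{t'}-x_t$ with $\operatorname{dist}(t,t')\le C$. It is finite by FLC. For $v\in V$ put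
\[
m_v(t)=m(t,t')\ \text{ if there is a tile $t'$ with $x_{t'}=x_t+v$},\qquad m_v(t)=0\ \text{ otherwise.}
\]
The tile $t'$ is unique if it exists, since control points are interior points. For a cube tiling, $m_v(z)=m(z,z+v)$. In general the points $x_t+v$ need not be control points, so the telescoping of constant flows is replaced by the identity $\int(\varphi(x+v)-\varphi(x))\,dx=0$.

\begin{lemma}\label{lem:flux}
Let $m$ be a bounded transport from $f_1$ to $f_2$, let $h=f_2-f_1$ and $\Phi\in C_c^2(\mathbb R^n)$, and put
\[
J_N=\sup_{a\in\mathbb R^n}\Big|\sum_t\Phi\Big(\frac{x_t-a}N\Big)h(t)\Big| .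
\]
Then $J_N=O(N^{n-1})$. If every $m_v$, $v\in V$, has a uniform mean, then $J_N=o(N^{n-1})$.
\end{lemma}

\begin{proof}
As in Section~\ref{sec:block}, we sum by parts and then replace each $m_v$ by its mean on cubes of a side $L$ much smaller than $N$.

Fix $a$, and write $\Phi_N(x)=\Phi((x-a)/N)$ and $\psi_v(x)=\Phi_N(x+v)-\Phi_N(x)$. Implied constants below do not depend on $a$, $N$ or $L$. By~\eqref{eq:balance},
\begin{equation}\label{eq:sbp}
\sum_t\Phi_N(x_t)h(t)=\sum_{t,t'}m(t,t')\big(\Phi_N(x_{t'})-\Phi_N(x_t)\big)=\sum_{v\in V}\sum_tm_v(t)\psi_v(x_t).
\end{equation}
Let $\Phi$ be supported in the ball of radius $r$ about $0$. For $N\ge\max_{v\in V}|v|$, $N\ge1$, the function $\psi_v$ vanishes outside the ball $B$ of radius $(r+1)N$ about $a$, and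
\begin{equation}\label{eq:psi}
|\psi_v|\le\frac{|v|\sup|\nabla\Phi|}N=O(N^{-1}),\qquad |\nabla\psi_v|\le\frac{|v|\sup|D^2\Phi|}{N^2}=O(N^{-2}).
\end{equation}
Since $B$ contains $O(N^n)$ control points and $m_v\le C$, the right side of~\eqref{eq:sbp} is $O(N^n\cdot N^{-1})$. This is the first claim.

Now let $\bar m_v$ be the uniform mean of $m_v$ and put
\[
\varepsilon(L)=\max_{v\in V}\sup_{a'}\Big|L^{-n}\sum_{x_t\in a'+[0,L)^n}m_v(t)-\bar m_v\Big| .
\]
Fix $L\in\mathbb N$, let $N\ge L$, and partition $\mathbb R^n$ into half-open cubes $Q$ of side $L$. Only $O((N/L)^n)$ of them meet $B$. Let $q$ be a point of such a cube $Q$. By~\eqref{eq:psi}, $\psi_v$ differs from $\psi_v(q)$ by $O(L/N^2)$ on $Q$, and $Q$ contains $O(L^n)$ control points. Hence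
\begin{align*}
\sum_{x_t\in Q}m_v(t)\psi_v(x_t)
&=\psi_v(q)\sum_{x_t\in Q}m_v(t)+O(L^{n+1}N^{-2})\\
&=\bar m_vL^n\psi_v(q)+O\big(\varepsilon(L)L^nN^{-1}\big)+O(L^{n+1}N^{-2})\\
&=\bar m_v\int_Q\psi_v(x)\,dx+O\big(\varepsilon(L)L^nN^{-1}\big)+O(L^{n+1}N^{-2}).
\end{align*}
Sum over the cubes meeting $B$. Since $\int\psi_v=0$, we get
\[
\sum_tm_v(t)\psi_v(x_t)=O\big(\varepsilon(L)N^{n-1}+LN^{n-2}\big),
\]
uniformly in $a$. By~\eqref{eq:sbp}, $\limsup_{N\to\infty}J_N/N^{n-1}\le A\,\varepsilon(L)$ with a constant $A$ independent of $L$. Let $L\to\infty$.
\end{proof}

Unique ergodicity enters only through the next lemma. Uniform patch frequencies are in fact equivalent to unique ergodicity for FLC tilings \cite[Thm.~2.7]{LMS}; the direction that we need has a short proof.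

\begin{lemma}\label{lem:means}
In an FLC, uniquely ergodic tiling every wPE function on tiles has a uniform mean.
\end{lemma}

\begin{proof}
Let $g$ first be sPE with radius $R$. It takes finitely many values. Since every $R$-patch of a tile of a tiling in $\Omega$ is a translate of one in $T$, the same rules define control points $x_t$ and values $g(t)$ for the tiles of every $T'\in\Omega$. Choose a continuous $\chi\ge0$ supported in the unit ball with $\int\chi=1$, and put $F(T')=\sum_{t\in T'}g(t)\chi(x_t)$ for $T'\in\Omega$. This is continuous, because it depends on a bounded part of $T'$ only, and continuously on its position. By unique ergodicity the averages $L^{-n}\int_{[0,L]^n}F(T'-u)\,du$ converge to a constant, uniformly in $T'\in\Omega$. Applied to $T'=T-a$, this says that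
\[
L^{-n}\int_{a+[0,L]^n}F(T-u)\,du=L^{-n}\sum_{t\in T}g(t)\int_{a+[0,L]^n}\chi(x_t-u)\,du
\]
converges to a constant, uniformly in $a$. The inner integral lies in $[0,1]$. It equals $1$ if $x_t$ is in the cube, and $0$ if $x_t$ is outside it, except for the $O(L^{n-1})$ control points within distance $1$ of the boundary. So the expression differs from $L^{-n}\sum_{x_t\in a+[0,L)^n}g(t)$ by $O(1/L)$, uniformly in $a$, and $g$ has a uniform mean.

If $g$ is the uniform limit of sPE functions $g_j$, then averages of $g$ and $g_j$ over cubes of side $L\ge1$ differ by $O(\sup|g-g_j|)$. Hence the means $\bar g_j$ form a Cauchy sequence, and their limit is a uniform mean of $g$.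
\end{proof}

\begin{proof}[Proof of the two estimates of Theorem~\ref{thm:necessary}]
The bound $O(N^{n-1})$ is the first part of Lemma~\ref{lem:flux}. Now let $m$ be a wPE transport with constant $C$. It is the uniform limit of sPE functions $m^{(j)}(t,t')$ that vanish for $\operatorname{dist}(t,t')>C$; let $R_j$ be the radius for $m^{(j)}$. Let $v\in V$. The patch of $t$ of radius $\max(R_j,|v|)$ shows whether there is a tile $t'$ with $x_{t'}=x_t+v$ and, if so, determines $m^{(j)}(t,t')$. So the functions $m^{(j)}_v$, defined from $m^{(j)}$ as $m_v$ is from $m$, are sPE, and they converge uniformly to $m_v$. Thus each $m_v$ is wPE. By Lemma~\ref{lem:means} it has a uniform mean, and the second part of Lemma~\ref{lem:flux} applies.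
\end{proof}

\section{The tiling}\label{sec:construction}

\subsection{Design}

We need blocks as in Section~\ref{sec:block} of sizes $N_1<N_2<\cdots$. Three difficulties determine the construction.

\emph{Frequencies.} Most of a large block consists of rows along which mass travels. If these rows were marked, the marks would have no uniform frequencies. We mark only the two ends of each row of a block, that is, the charge and not the flow. Charges of large blocks are uniformly rare.

\emph{Collisions.} Blocks of different sizes compete for the same rows. We decide row by row, and the smaller size wins. So every row of a block keeps either both its ends or neither, and the straight transport still works. Moreover, the charges of the blocks of the first $K$ sizes form a periodic pattern. The blocks of size $N_k$ are repeated with a period $M_k$, and the ratios $N_k/M_k$ have sum $\frac12$, so at most half of the rows of a block are lost to smaller blocks.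

\emph{Interference.} Inside a block of size $N_k$ there are many smaller blocks. Their charges cancel in pairs at distance $N_j\ll N_k$, and a bump of size $N_k$ hardly notices them.

For repetitivity we let $N_{k+1}$ be very large compared to $M_k$, so that patterns of the first $k$ sizes can be found undisturbed.

\subsection{Definition}

Let $n\ge2$. Put
\[
N_1=4,\qquad M_k=2^{k+1}N_k,\qquad N_{k+1}=4M_k^{\,n+1}\qquad(k\ge1).
\]
Then $N_k\mid M_k$ and $4M_k\mid N_{k+1}$, so $M_j\mid M_k$ for $j\le k$; moreover
\begin{equation}\label{eq:params}
M_k\ge4N_k,\qquad \sum_k\frac{N_k}{M_k}=\sum_k2^{-k-1}=\frac12,\qquad M_{k+1}\ge16M_k^{\,n+1},\qquad \frac{N_{k-1}}{N_k}\to0 .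
\end{equation}

Write $z\in\mathbb Z^n$ as $(x,y)$ with $x\in\mathbb Z$ and $y\in\mathbb Z^{n-1}$, and call $\mathbb Z\times\{y\}$ the row $y$. Unless they describe tiles, translation vectors in $\mathbb R^n$ or supports of functions, intervals and cubes in this section and the next consist of lattice points. Let
\[
B_k=[0,N_k)^{n-1}+M_k\mathbb Z^{n-1},\qquad k(y)=\min\{k:y\in B_k\}\in\{1,2,\dots\}\cup\{\infty\},\qquad E_k=\{y:k(y)=k\}.
\]
We call $k(y)$ the \emph{level} of the row $y$. On a row of level $k<\infty$ put
\[
h(x,y)=\begin{cases}-1&\text{if }x\equiv0\pmod{M_k},\\ +1&\text{if }x\equiv N_k\pmod{M_k},\\ 0&\text{otherwise,}\end{cases}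
\]
and put $h=0$ on rows of level $\infty$. Let $T$ be the tiling by the cubes $z+[0,1]^n$, the cube at $z$ carrying the label $h(z)$. We identify tiles with points of $\mathbb Z^n$. Let $f_1\equiv1$ and $f_2=1+h$. Both are non-negative and sPE, since $h(z)$ is the label of $z$. See Figure~\ref{fig:block}.

\begin{figure}[t]
\centering
\begin{tikzpicture}[>=stealth]
\foreach \b in {0,1,2,3}{
  \fill[black!12] (-1,\b) rectangle (7,\b+0.3);
  \foreach \i in {0,...,7} \draw[thick] (\i-1,\b+0.15) -- ++(0.3,0);
  \foreach \s in {0.45,0.65,0.85}{
    \node at (0,\b+\s) {\tiny$-$};
    \node at (4,\b+\s) {\tiny$+$};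
    \draw[->,very thin] (0.15,\b+\s) -- (3.85,\b+\s);
  }
}
\draw[dashed] (2,0) rectangle (6,4);
\node[below] at (0,-0.05) {$x=0$};
\node[below] at (4,-0.05) {$x=N_k$};
\end{tikzpicture}
\caption{Schematic picture of one block of level $k$ for $n=2$ (not to scale). Rows in the gray bands have lower level $j$; each short thick segment stands for charges $-1$ and $+1$ at distance $N_j$. The other rows carry $-1$ at $x=0$ and $+1$ at $x=N_k$, and the arrows show the transport along them. The dashed square is the region where the test function of Section~\ref{sec:proof} may be nonzero; on the rows of level $k$ it contains the charges $+1$ but not the charges $-1$.}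
\label{fig:block}
\end{figure}

Let $h_K$ be equal to $h$ on rows of level at most $K$ and $0$ on all other rows. Membership in $B_1,\dots,B_K$ is invariant under $M_K\mathbb Z^{n-1}$, and $M_j\mid M_K$ for $j\le K$. So $h_K$ is $M_K\mathbb Z^n$-periodic. Let $D_K=\{z:h(z)\neq h_K(z)\}$.

\begin{lemma}\label{lem:counts}
\begin{enumerate}
\item[(i)] For every $k\ge1$, fewer than half of the points of $[0,N_k)^{n-1}$, and fewer than half of the points of $[\frac{N_k}4,\frac{3N_k}4)^{n-1}$, have level $<k$; all other points of these cubes lie in $E_k$. In particular $\#\big(E_k\cap[\frac{N_k}4,\frac{3N_k}4)^{n-1}\big)\ge\frac12(N_k/2)^{n-1}$.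
\item[(ii)] A cube of $R^n$ lattice points contains at most $2\big(\frac R{M_{K+1}}+1\big)R^{n-1}$ points of $D_K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Both cubes lie in $B_k$, so their points have level at most $k$. For $j<k$ we have $M_j\mid N_k/4$, so each cube is a disjoint union of translates of $[0,M_j)^{n-1}$ by vectors of $M_j\mathbb Z^{n-1}$. The fraction of its points that lie in $B_j$ is therefore $(N_j/M_j)^{n-1}\le N_j/M_j$. The sum of these over $j<k$ is less than $\frac12$ by~\eqref{eq:params}.

(ii) The cube meets at most $R^{n-1}$ rows. The points of $D_K$ are the nonzero labels on rows of finite level $k>K$. On such a row they form two residue classes modulo $M_k\ge M_{K+1}$, and each class has at most $R/M_k+1$ points among $R$ consecutive integers.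
\end{proof}

\subsection{Properties of the tiling}

\begin{proposition}\label{prop:T}
The tiling $T$ has FLC and is repetitive, uniquely ergodic and aperiodic.
\end{proposition}

The idea for repetitivity and unique ergodicity is that $h$ agrees with the periodic function $h_K$ outside the set $D_K$, whose density is uniformly small by Lemma~\ref{lem:counts}(ii).

\begin{proof}
FLC holds because $T$ consists of unit cubes on a lattice with finitely many labels.

\emph{Repetitivity.} Every finite patch is contained in the patch of a window $W=c+[0,w)^n$. We show that the pattern of $W$ recurs in every large cube, by translating $W$ by periods of $h_K$ and finding a translate that avoids $D_K$. Choose $K$ such that all nonzero labels in $W$ are on rows of level at most $K$, so that $h=h_K$ on $W$, and such that $M_K\ge2^nw^n$. Let $a\in M_K\mathbb Z^n$ be arbitrary, let $S=M_{K+1}/M_K$, and consider the $S^n$ translations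
\[
t\in a+M_K\{0,\dots,S-1\}^n .
\]
All sets $W+t$ lie in one cube of side $2M_{K+1}$. By Lemma~\ref{lem:counts}(ii) this cube contains at most $6(2M_{K+1})^{n-1}=3\cdot2^nM_{K+1}^{n-1}$ points of $D_K$. Each of them lies in $W+t$ for at most $w^n$ of the $t$. By~\eqref{eq:params},
\[
M_{K+1}\ge16M_K\cdot M_K^n\ge16\cdot2^nw^nM_K^n>3\cdot2^nw^nM_K^n ,
\]
that is, $3\cdot2^nw^nM_{K+1}^{n-1}<M_{K+1}^n/M_K^n=S^n$. So for some $t$ the set $W+t$ contains no point of $D_K$. For this $t$ and $z\in W$ we get $h(z+t)=h_K(z+t)=h_K(z)=h(z)$. Since $a$ was arbitrary, the pattern recurs in every ball of sufficiently large radius.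

\emph{Uniform pattern frequencies.} Fix a finite $W\subset\mathbb Z^n$ and a pattern $p$ on $W$. Let $B$ be a cube of side $R$. The number of $t\in B$ at which $h$ has the pattern $p$ on $W+t$ and the corresponding number for $h_K$ differ by at most $|W|\cdot\#(D_K\cap(B+W))$, since each point of $D_K$ lies in $W+t$ for at most $|W|$ of the $t$. The set $B+W$ lies in a cube of side $R+O(1)$. So by Lemma~\ref{lem:counts}(ii) the difference is at most $R^n\big(2|W|/M_{K+1}+o(1)\big)$ as $R\to\infty$, uniformly in the position of $B$. For the periodic $h_K$ the frequencies of $p$ in $B$ converge uniformly in the position of $B$. Letting $K\to\infty$, we see that the frequencies for $h$ are uniformly Cauchy. So they converge to a constant, uniformly in the position of $B$.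

\emph{Unique ergodicity.} Let $(\sigma^z\xi)(w)=\xi(w+z)$ for $\xi\in\{-1,0,1\}^{\mathbb Z^n}$, and let $X$ be the closure of $\{\sigma^zh:z\in\mathbb Z^n\}$. Every finite pattern of a point of $X$ occurs in $h$, so the convergence of pattern frequencies is uniform on all of $X$: for every function on $X$ that depends on finitely many coordinates, the averages along $\sigma$ over cubes of side $R$ converge uniformly on $X$ to a constant. Such functions are dense in $C(X)$, so the same holds for all of $C(X)$.

For $\xi\in X$ let $T_\xi$ be the cube tiling with labels $\xi$. Then $T_\xi-z=T_{\sigma^z\xi}$ for $z\in\mathbb Z^n$. The set $\{T_\xi-u:\xi\in X,\ u\in[0,1]^n\}$ is the continuous image of a compact set, is invariant under translations and contains $T$. Hence it contains the hull $\Omega$; conversely each $T_\xi$ is a limit of translates of $T$, so the two sets are equal. Let $F\in C(\Omega)$. The function $\hat F(\xi)=\int_{[0,1]^n}F(T_\xi-u)\,du$ is continuous on $X$. For $R\in\mathbb N$ and $u_0\in[0,1]^n$,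
\[
R^{-n}\int_{[0,R]^n}F(T_\xi-u_0-u)\,du=R^{-n}\sum_{z\in[0,R)^n}\hat F(\sigma^z\xi)+O\big(R^{-1}\sup|F|\big).
\]
So the averages on the left converge, uniformly on $\Omega$, to a constant $c_F$. If $\mu$ is an invariant probability measure on $\Omega$, integrating the left side against $\mu$ gives $\int F\,d\mu$ for every $R$. Hence $\int F\,d\mu=c_F$, and $\mu$ is unique. (It exists because $\Omega$ is compact.)

\emph{Aperiodicity.} A period of $T$ maps cubes of $T$ to cubes of $T$. So it is a vector $(a,b)\in\mathbb Z\times\mathbb Z^{n-1}$ with $h(z+(a,b))=h(z)$ for all $z$. Let $y\in E_k$. The $-1$'s in row $y$ are at $M_k\mathbb Z$, so those in row $y+b$ are at $a+M_k\mathbb Z$. They are also at $M_j\mathbb Z$ with $j=k(y+b)<\infty$. Hence $j=k$ and $a\in M_k\mathbb Z$. By Lemma~\ref{lem:counts}(i) every $E_k$ is nonempty, so $a=0$ and $E_k+b\subset E_k$ for all $k$. Suppose that a coordinate $b_i$ is nonzero. Take $k$ with $|b_i|<M_k-N_k$ and $y\in E_k$. Then $y+rb\in E_k\subset B_k$, and so $y_i+rb_i\in[0,N_k)+M_k\mathbb Z$, for all integers $r\ge0$. But the complement of this set consists of gaps of $M_k-N_k$ consecutive integers, and an unbounded progression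 with step $|b_i|<M_k-N_k$ cannot jump over a gap. So $b=0$.
\end{proof}

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

\subsection{A bounded transport}

For $z=(x,y)$ with $k=k(y)<\infty$ and $x\bmod M_k\in[0,N_k)$, let $m(z,z+e_1)=1$. Let all other values of $m$ be $0$. On a row of level $k$, inflow minus outflow at $x$ is
\[
\mathbf 1\big[(x-1)\bmod M_k\in[0,N_k)\big]-\mathbf 1\big[x\bmod M_k\in[0,N_k)\big].
\]
This is $-1$ for $x\equiv0$ and $+1$ for $x\equiv N_k$ modulo $M_k$, and $0$ otherwise. So it equals $h=f_2-f_1$. On rows of level $\infty$ both sides vanish. This proves (a).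

\subsection{The charge near a block}

Fix $\alpha\in C_c^\infty((\frac12,\frac32))$ with $0\le\alpha\le1$ and $\alpha(1)=1$, and $\beta\in C_c^\infty((0,1)^{n-1})$ with $0\le\beta\le1$ and $\beta=1$ on $[\frac14,\frac34]^{n-1}$. Let $\Phi(x,y)=\alpha(x)\beta(y)$ and
\[
I_k=\sum_{z\in\mathbb Z^n}\Phi(z/N_k)h(z).
\]
With $a=(\frac12,\dots,\frac12)$ we have $z=x_z-a$, so $I_k$ is one of the sums in Lemma~\ref{lem:flux} with $N=N_k$. It is large, because each row of level $k$ near the middle of the block contributes $1$, while the charges on rows of lower level nearly cancel.

\begin{lemma}\label{lem:lower}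
We have $I_k\ge(2^{-n}-o(1))N_k^{n-1}$ as $k\to\infty$.
\end{lemma}

\begin{proof}
Write $I_k=\sum_y\beta(y/N_k)S(y)$ with $S(y)=\sum_x\alpha(x/N_k)h(x,y)$. If $\beta(y/N_k)\neq0$, then $y\in[0,N_k)^{n-1}\subset B_k$. So at most $N_k^{n-1}$ rows contribute, and they have level at most $k$.

\emph{Rows of level $k$.} Here $\alpha(x/N_k)\neq0$ only for $\frac12N_k<x<\frac32N_k$. Since $M_k\ge4N_k$, the only nonzero label with such $x$ is the $+1$ at $x=N_k$. Hence $S(y)=\alpha(1)=1$.

\emph{Rows of level $j<k$.} Let $\theta(s)=\sum_{i\in\mathbb Z}\alpha\big(\frac{iM_j+s}{N_k}\big)$. The labels $+1$ are at $iM_j+N_j$ and the labels $-1$ at $iM_j$, so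
\[
S(y)=\theta(N_j)-\theta(0)=\int_0^{N_j}\theta'(s)\,ds,\qquad \theta'(s)=\frac1{N_k}\sum_i\alpha'\Big(\frac{iM_j+s}{N_k}\Big).
\]
For $g\in C_c^1(\mathbb R)$, $\delta>0$ and $c\in\mathbb R$ we have $\big|\delta\sum_ig(i\delta+c)-\int g\big|\le\delta\int|g'|$, because on an interval of length $\delta$ the function $g$ differs from its value at the left end by at most the integral of $|g'|$ over this interval. Apply this with $g=\alpha'$, for which $\int g=0$, and $\delta=M_j/N_k$. It gives $\big|\sum_i\alpha'\big(\frac{iM_j+s}{N_k}\big)\big|\le V_0:=\int|\alpha''|$. Hence $|\theta'|\le V_0/N_k$ and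
\[
|S(y)|\le V_0\frac{N_j}{N_k}\le V_0\frac{N_{k-1}}{N_k}.
\]

For $y\in[\frac{N_k}4,\frac{3N_k}4)^{n-1}$ we have $\beta(y/N_k)=1$. So by Lemma~\ref{lem:counts}(i) the rows of level $k$ contribute at least $\frac12(N_k/2)^{n-1}=2^{-n}N_k^{n-1}$. Therefore
\[
I_k\ge2^{-n}N_k^{n-1}-V_0\frac{N_{k-1}}{N_k}N_k^{n-1},
\]
and $N_{k-1}/N_k\to0$ by~\eqref{eq:params}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b) and of the last claim of Theorem~\ref{thm:necessary}]
Suppose that $m$ is a bounded transport from $f_1$ to $f_2$ for which all functions $z\mapsto m(z,z+v)$ have uniform means. By Lemma~\ref{lem:flux}, $I_k=o(N_k^{n-1})$, which contradicts Lemma~\ref{lem:lower}. So no such $m$ exists. In particular there is no wPE transport: for a wPE transport these functions are wPE, so by Lemma~\ref{lem:means} and Proposition~\ref{prop:T} they would have uniform means. Since a bounded transport from $f_1$ to $f_2$ exists by (a), Lemma~\ref{lem:lower} also shows that the bound $O(N^{n-1})$ for bounded transports cannot be improved to $o(N^{n-1})$.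
\end{proof}

Together with Proposition~\ref{prop:T} this completes the proof of Theorem~\ref{thm:main}.

\begin{remark}
One can see directly that the transport of (a) has no uniform mean in direction $e_1$. On the cube $[0,N_k)^n$ the average of $m(z,z+e_1)$ is at least $\frac12$, because at least half of the rows have level $k$ and $m(z,z+e_1)=1$ on all of them there. On the adjacent cube $[N_k,2N_k)\times[0,N_k)^{n-1}$ it vanishes on the rows of level $k$. The rows of level $j<k$ are at most a fraction $N_j/M_j$ of all rows, and on each of them $m(z,z+e_1)=1$ at a fraction $N_j/M_j$ of the points. So the average is at most $\sum_j4^{-j-1}=\frac1{12}$.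
\end{remark}

\begin{remark}
Additional labels do not help as long as unique ergodicity is kept. If $\widehat T$ is a uniquely ergodic tiling obtained from $T$ by adding finitely many further label types, then there is no wPE transport from $f_1$ to $f_2$ relative to $\widehat T$, by Theorem~\ref{thm:necessary} for $\widehat T$ and Lemma~\ref{lem:lower}. On the other hand, if we also mark every cube $z$ with $m(z,z+e_1)=1$ in the transport of (a), then this transport becomes sPE. So the marked tiling is not uniquely ergodic, and the $o(N^{n-1})$ estimate of Theorem~\ref{thm:necessary} fails without unique ergodicity.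
\end{remark}

\section{Removing the labels}\label{sec:labels}

The labels can be encoded in the shapes of the tiles.

\begin{proposition}
For every $n\ge2$ there is a tiling without labels which has FLC and is repetitive, uniquely ergodic and aperiodic, and for which the conclusion of the conjecture fails.
\end{proposition}

\begin{proof}
In the tiling $T$ of Section~\ref{sec:construction}, cut every cube with label $-1$ into two slabs of width $\frac12$, and every cube with label $+1$ into three slabs of width $\frac13$, perpendicular to $e_1$. Forget the labels and call the resulting tiling $T'$. Since $N_k\ge4$ and $M_k-N_k\ge4$, the two neighbors in direction $\pm e_1$ of a cube with label $\pm1$ have label $0$. So the slabs occur, in direction $e_1$, in isolated groups of two or of three. Thus $T$ can be recovered from $T'$ by a local rule, as $T'$ is obtained from $T$; that is, $T$ and $T'$ are mutually locally derivable. Hence FLC and repetitivity pass from $T$ to $T'$; the hulls are homeomorphic by a map that commutes with translations, so $T'$ is uniquely ergodic; and a period of $T'$ is a period of $T$, so $T'$ is aperiodic.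

Let $c(z)\in\{1,2,3\}$ be the number of pieces of the cube $z$, and let $f_i'(p)=f_i(z)/c(z)$ for each piece $p$ of $z$. These mass distributions are sPE. If $m$ is the transport of Theorem~\ref{thm:main}(a), then $m'(p,p')=m(z,z')/(c(z)c(z'))$, for $p$ a piece of $z$ and $p'$ a piece of $z'$, is a bounded transport from $f_1'$ to $f_2'$: the inflow and outflow of $z$ are divided equally among its pieces. Conversely, suppose that $m'$ is a wPE transport from $f_1'$ to $f_2'$ with constant $C$, and let $m(z,z')$ be the sum of $m'(p,p')$ over the at most nine pairs of pieces $p$ of $z$ and $p'$ of $z'$. Summing~\eqref{eq:balance} over the pieces of $z$ shows that $m$ is a transport from $f_1$ to $f_2$. It is bounded by $9C$ and has range at most $C$, and it is wPE for $T$ by mutual local derivability. This contradicts Theorem~\ref{thm:main}(b).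
\end{proof}

\section{Dimension one}\label{sec:one}

On the line there is only one row, and the net flow past a point is determined by the charge up to one additive constant. The problem is to find this constant by a local rule. The idea is to look for a nearby place where the flow is almost as large as it ever gets; repetitivity guarantees that such places can be recognized and are never far away.

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Number the tiles $t_i$, $i\in\mathbb Z$, from left to right. Let $h=f_2-f_1$ be sPE with radius $R_0$, let $m$ be a bounded transport from $f_1$ to $f_2$, and let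
\[
F_i=\sum_{j\le i<l}\big(m(t_j,t_l)-m(t_l,t_j)\big)
\]
be the net flow from left to right across the point between $t_i$ and $t_{i+1}$. Tile lengths are bounded below, so boundedly many pairs contribute to $F_i$ and $F$ is bounded. The difference $F_i-F_{i-1}$ is the net outflow from $t_i$ to the tiles on its right plus the net outflow to the tiles on its left. So
\begin{equation}\label{eq:F}
F_{i-1}-F_i=h(t_i).
\end{equation}

\emph{A patch where $F$ is nearly maximal.} Let $s=\sup F$ and $q=\inf F$. Given $\varepsilon>0$, choose $i_0,j_0$ with $F_{i_0}>s-\varepsilon$ and $F_{j_0}<q+\varepsilon$. Let $P$ be the patch of all tiles within distance $R_0$ of the tiles $t_i$ with $i$ between $i_0$ and $j_0$ inclusive. It consists of consecutive tiles, and the two ends of the interval that it covers are at distance more than $R_0$ from these $t_i$. Consider any translate of $P$ belonging to $T$, and let $i_0',j_0'$ be the indices of the tiles corresponding to $t_{i_0},t_{j_0}$. By what was just said, the translate of $P$ contains the $R_0$-patches of the tiles between them, and these are translates of the original ones; so $h$ has the same values there. By~\eqref{eq:F}, $F_{i_0'}-F_{j_0'}=F_{i_0}-F_{j_0}>s-q-2\varepsilon$.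 Since $F_{j_0'}\ge q$,
\begin{equation}\label{eq:nearmax}
s-2\varepsilon\le F_{i_0'}\le s .
\end{equation}

\emph{Local approximation of $F$.} By repetitivity there is $G$ such that every closed interval of length $G$ contains a translate of $P$ belonging to $T$. For each $i$ let $a_i$ be the left endpoint of $t_i$, take the leftmost translate of $P$ in $T$ contained in $[a_i,a_i+G]$, let $i_0'$ be its index as above, and put
\[
F_i^\varepsilon=s+(F_i-F_{i_0'})=s+\sum_{i<j\le i_0'}h(t_j).
\]
The second equality is~\eqref{eq:F}; note that $i_0'\ge i$. The translate of $P$, and the values $h(t_j)$ in the sum, are determined by the $(G+R_0)$-patch of $t_i$. So $t_i\mapsto F_i^\varepsilon$ is sPE. By~\eqref{eq:nearmax}, $|F_i^\varepsilon-F_i|=|s-F_{i_0'}|\le2\varepsilon$. Hence $t_i\mapsto F_i$ is wPE.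

\emph{The transport.} Put $m'(t_i,t_{i+1})=\max(F_i,0)$ and $m'(t_{i+1},t_i)=\max(-F_i,0)$, and let all other values of $m'$ be $0$. This is bounded. It is the uniform limit of the functions obtained in the same way from $F^\varepsilon$, which are sPE because patches around $t_{i+1}$ contain slightly smaller patches around $t_i$. The net gain of $t_i$ is $F_{i-1}-F_i=h(t_i)$. So $m'$ is a wPE transport from $f_1$ to $f_2$.
\end{proof}

\begin{remark}
Unique ergodicity was not used, but repetitivity cannot be dropped. Let $T$ be the tiling of $\mathbb R$ by unit intervals $t_i=[i,i+1]$ in which $t_0$ alone is marked, $f_1\equiv1$, and $f_2=1$ except for $f_2(t_0)=2$. Then $m(t_{i+1},t_i)=1$ for $i\ge0$, with all other values $0$, is a bounded transport from $f_1$ to $f_2$. If $m'$ were a wPE transport, its flow $F_i$, a sum of boundedly many values of $\pm m'$ near $t_i$, would be wPE. An sPE function takes one and the same value at all tiles far from $t_0$, so $F_{-i}-F_i\to0$ as $i\to\infty$. But $F_{-i}-F_i=h(t_0)=1$ for $i\ge1$ by~\eqref{eq:F}.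
\end{remark}

\section{Approximate transports}\label{sec:approx}

Let a bounded transport $m$ be given. To obtain a local rule at $t$, choose for every patch of large radius one representative place in the tiling, and let each tile $s$ near $t$ propose to copy what $m$ does at the representative of the patch of $s$. Each proposal alone balances correctly at $t$. The local rule is a weighted average of the proposals, with weights that vary slowly with $t$; the only error comes from the variation of the weights.

\begin{proof}[Proof of Theorem~\ref{thm:approx}]
(2)$\Rightarrow$(1). The values $m_\varepsilon(t,t')$ lie in $[0,C]$, and there are countably many pairs. So along a sequence $\varepsilon\to0$ a diagonal subsequence converges for every pair. The sums at each tile have boundedly many nonzero terms, hence the limit is a bounded transport from $f_1$ to $f_2$.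

(1)$\Rightarrow$(2). Let $m$ be a bounded transport with constant $C$, let $h=f_2-f_1$, and let $f_1,f_2$ be sPE with radius $R_0$. Let $\rho$ be large, $\psi(x)=\max(0,1-|x|)$ for $x\in\mathbb R^n$, and
\[
Z_t=\sum_s\psi\Big(\frac{x_t-x_s}\rho\Big),\qquad w(t,s)=\frac1{Z_t}\,\psi\Big(\frac{x_t-x_s}\rho\Big),\qquad\text{so that}\quad\sum_sw(t,s)=1 .
\]
Put $R=\rho+2C+4D+R_0$. For each translation class of $R$-patches of tiles choose a representative tile of $T$ with that patch, and for a tile $s$ let $\tau_s$ be the translation taking $s$, with its $R$-patch, to the representative of its class. Define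
\[
m_\varepsilon(t,t')=\sum_{s:\,w(t,s)\ne0}w(t,s)\,m(t+\tau_s,t'+\tau_s)\quad\text{if }\operatorname{dist}(t,t')\le C,
\]
and $m_\varepsilon(t,t')=0$ otherwise. In sums of this kind below, terms with weight $0$ are omitted.

\emph{The definition makes sense and is local.} Suppose that $w(t,s)\ne0$. Then $\operatorname{dist}(t,s)\le|x_t-x_s|<\rho$. A tile at distance at most $\max(C,R_0)$ from $t$ is at distance at most $\rho+D+\max(C,R_0)\le R$ from $s$. So all such tiles belong to the $R$-patch of $s$. In particular $t+\tau_s$ and $t'+\tau_s$ are tiles of $T$. Moreover, since $\tau_s$ takes the whole $R$-patch of $s$ to the $R$-patch of its representative,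
\begin{equation}\label{eq:neighbors}
\begin{array}{l}
\text{the tiles of $T$ within distance $C$ of $t+\tau_s$ are exactly the tiles $t'+\tau_s$ with}\\
\text{$\operatorname{dist}(t,t')\le C$, and $\tau_s$ takes the $R_0$-patch of $t$ to that of $t+\tau_s$.}
\end{array}
\end{equation}
The function $m_\varepsilon$ is non-negative, bounded by $C$ and has range at most $C$. It is sPE: the patch of $t$ of radius $R+\rho+D$ determines the tiles $s$ with $w(t,s)\neq0$, their weights and the classes of their $R$-patches; and if a translation $\tau$ carries this patch to the patch of the same radius of a tile $t+\tau$, then $\tau_{s+\tau}=\tau_s-\tau$, so that $(t+\tau)+\tau_{s+\tau}=t+\tau_s$ and likewise for $t'$.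

\emph{The weights vary slowly.} Let $\operatorname{dist}(t,t')\le C$. Then $|x_t-x_{t'}|\le C+2D$. The numerators $\psi((x_t-x_s)/\rho)$ and $\psi((x_{t'}-x_s)/\rho)$ differ by at most $(C+2D)/\rho$, and both vanish for all but $O(\rho^n)$ tiles $s$. Hence
\[
\sum_s\Big|\psi\Big(\frac{x_t-x_s}\rho\Big)-\psi\Big(\frac{x_{t'}-x_s}\rho\Big)\Big|=O(\rho^{n-1}),\qquad |Z_t-Z_{t'}|=O(\rho^{n-1}).
\]
Also $Z_t\ge c'\rho^n$ with a fixed $c'>0$, since $\psi\ge\frac12$ on the ball of radius $\frac12$. Therefore
\begin{equation}\label{eq:weights}
\sum_s|w(t,s)-w(t',s)|\le\frac1{Z_t}\sum_s\Big|\psi\Big(\frac{x_t-x_s}\rho\Big)-\psi\Big(\frac{x_{t'}-x_s}\rho\Big)\Big|+Z_{t'}\Big|\frac1{Z_t}-\frac1{Z_{t'}}\Big|=O(1/\rho).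
\end{equation}

\emph{The balance.} Fix $t$; all sums over $t'$ below are over the boundedly many $t'$ with $\operatorname{dist}(t,t')\le C$. In
\[
\sum_{t'}m_\varepsilon(t',t)=\sum_{t'}\sum_sw(t',s)\,m(t'+\tau_s,t+\tau_s)
\]
we replace $w(t',s)$ by $w(t,s)$. All terms remain defined, because $t$ and $t'$ belong to the $R$-patch of $s$ as soon as $w(t,s)\ne0$ or $w(t',s)\neq0$. Since $m\le C$, the error is $O(1/\rho)$ by~\eqref{eq:weights}. Hence
\[
\sum_{t'}m_\varepsilon(t',t)-\sum_{t'}m_\varepsilon(t,t')
=\sum_sw(t,s)\sum_{t'}\big(m(t'+\tau_s,t+\tau_s)-m(t+\tau_s,t'+\tau_s)\big)+O(1/\rho).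
\]
By the first part of~\eqref{eq:neighbors} and the balance~\eqref{eq:balance} for $m$ at the tile $t+\tau_s$, the inner sum equals $h(t+\tau_s)$. By the second part of~\eqref{eq:neighbors}, $h(t+\tau_s)=h(t)$. Since $\sum_sw(t,s)=1$, the right side is $h(t)+O(1/\rho)$, with a constant independent of $t$ and $\rho$. Choose $\rho$ so large that the error is at most $\varepsilon$.
\end{proof}

Neither repetitivity nor unique ergodicity was used here. By Theorem~\ref{thm:main}, for $n\ge2$ the error in Theorem~\ref{thm:approx} cannot in general be removed by a wPE transport, even if $f_2-f_1$ takes only the values $-1,0,1$ and the given bounded transport is a $0/1$ nearest-neighbor transport in a single direction.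

\begin{thebibliography}{9}

\bibitem{BTT}
``Bounded Transport In Tilings'',
\url{https://jmgambaudo60.sciencesconf.org/data/pages/SADUN_Nice.pdf}.

\bibitem{LMS}
Lee, Moody and Solomyak,
\emph{Ann. Henri Poincar\'e} \textbf{3} (2002).

\end{thebibliography}

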